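# Longest increasing and longest decreasing subsequences are negatively correlated

## Growing a Young diagram by the Plancherel rule

Start with a single box and add boxes one at a time, at random, so that the boxes always form a Young diagram. The rule for choosing the next box is as follows.

Let $\mathbb Y_n$ be the set of partitions of $n$, identified with Young diagrams. We write $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ with $\lambda_i=0$ for large $i$, and let $\ell(\lambda)$ be the number of nonzero parts. Let $f_\lambda$ be the number of standard Young tableaux of shape $\lambda$. Row $k$ is called *addable* for $\lambda$ if $\lambda+e_k$ (one more box in row $k$) is again a partition; this happens for $k=1$, for $k=\ell(\lambda)+1$, and for those $k$ in between with $\lambda_{k-1}>\lambda_k$. From $\lambda\in\mathbb Y_n$ the process moves to $\lambda+e_k$ with probability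
$$p_\lambda(k)=\frac{f_{\lambda+e_k}}{(n+1)f_\lambda}\quad(k\text{ addable}),\qquad p_\lambda(k)=0\quad(k\text{ not addable}).\tag{1}$$

These numbers sum to $1$ because of the first of two textbook identities, in which $\Lambda=\lambda+\square$ means that $\Lambda$ is $\lambda$ with one box added:
$$\sum_{\Lambda=\lambda+\square}f_\Lambda=(n+1)f_\lambda\quad(\lambda\in\mathbb Y_n),\qquad \sum_{\lambda=\Lambda-\square}f_\lambda=f_\Lambda\quad(\Lambda\in\mathbb Y_{n+1}).$$
The second one just says that deleting the entry $n+1$ from a standard tableau of shape $\Lambda$ leaves a standard tableau with one box less. Every addable row has $p_\lambda(k)>0$.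

For example, from $(1)$ the process goes to $(2)$ or $(1,1)$ with probability $\frac12$ each. Since $f_{(3)}=f_{(1,1,1)}=1$ and $f_{(2,1)}=2$, from $(2)$ it goes to $(3)$ with probability $\frac13$ and to $(2,1)$ with probability $\frac23$. From $(1,1)$ it goes to $(2,1)$ with probability $\frac23$ and to $(1,1,1)$ with probability $\frac13$.

The law of the process at time $n$ is the *Plancherel measure* $M_n(\lambda)=f_\lambda^2/n!$. This is clear for $n=1$, and if $\lambda\sim M_n$, then after one step the law is
$$\sum_{\lambda=\Lambda-\square}\frac{f_\lambda^2}{n!}\cdot\frac{f_\Lambda}{(n+1)f_\lambda}=\frac{f_\Lambda}{(n+1)!}\sum_{\lambda=\Lambda-\square}f_\lambda=\frac{f_\Lambda^2}{(n+1)!}=M_{n+1}(\Lambda).\tag{2}$$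

What is this process for? Let $\pi$ be a uniformly random permutation in $S_n$. The Robinson–Schensted correspondence is a bijection from $S_n$ to pairs $(P,Q)$ of standard tableaux of the same shape $\lambda\in\mathbb Y_n$. So each $\lambda$ is hit by exactly $f_\lambda^2$ permutations, and the shape of $P(\pi)$ has law $M_n$. Put
$$R_n=\lambda_1,\qquad C_n=\lambda_1'=\ell(\lambda).$$
By Schensted's theorem, $R_n=\mathrm{LIS}(\pi)$ and $C_n=\mathrm{LDS}(\pi)$, the lengths of the longest increasing and the longest decreasing subsequence. (For $\pi=231$, row insertion gives the tableau with rows $1\,3$ and $2$, of shape $(2,1)$, and indeed $\mathrm{LIS}=\mathrm{LDS}=2$.)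

The slides "Statistical Properties of Permutations and Standard Young Tableau reflected by the Robinson–Schensted Algorithm" (https://sites.math.rutgers.edu/~zeilberg/EM26/projects/proj4slides.pdf) pose the conjecture that the two lengths are negatively correlated:
$$\mathrm{Cov}(R_n,C_n)=\mathbb E[R_nC_n]-\mathbb E[R_n]\,\mathbb E[C_n]<0\quad\text{for every }n\ge2.$$
We prove it, with a bound.

**Theorem 1.** For all $n\ge1$,
$$\mathrm{Cov}(R_{n+1},C_{n+1})\le-\frac1{(1+\mathbb ER_n)^2}\le-\frac1{4n}<0.$$
Both of the inequalities $\le$ are equalities for $n=1$.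

The growth process makes the sign visible. When one box is added, $R$ grows if the box lands in row $1$, and $C$ grows if it lands in the new bottom row. One box cannot do both, so in each step $R$ and $C$ compete. The work lies in showing that the past does not destroy this effect.

## Covariances for $n=2,3,4$

For $n=2$ the shapes $(2)$ and $(1,1)$ have probability $\frac12$ each. The product $R_2C_2$ is always $2$, and $\mathbb ER_2=\mathbb EC_2=\frac32$. So the covariance is $2-\frac94=-\frac14$.

For $n=3$ the shapes $(3),(2,1),(1,1,1)$ have weights $1,4,1$ out of $6$. So $\mathbb ER_3=\frac{3+8+1}6=2=\mathbb EC_3$, $\mathbb E[R_3C_3]=\frac{3+16+3}{6}=\frac{11}3$, and the covariance is $-\frac13$.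

For $n=4$:

| $\lambda$ | $f_\lambda^2$ | $R$ | $C$ |
|---|---|---|---|
| $(4)$ | $1$ | $4$ | $1$ |
| $(3,1)$ | $9$ | $3$ | $2$ |
| $(2,2)$ | $4$ | $2$ | $2$ |
| $(2,1,1)$ | $9$ | $2$ | $3$ |
| $(1,1,1,1)$ | $1$ | $1$ | $4$ |

Here $\mathbb ER_4=\mathbb EC_4=\frac{4+27+8+18+1}{24}=\frac{29}{12}$ and $\mathbb E[R_4C_4]=\frac{4+54+16+54+4}{24}=\frac{11}2$. So the covariance is $\frac{792-841}{144}=-\frac{49}{144}$. The same computation for $n=5$, with squares $1,16,25,36,25,16,1$ summing to $120$, gives $\mathbb ER_5=\frac{335}{120}=\frac{67}{24}$ and $\mathbb E[R_5C_5]=\frac{890}{120}=\frac{89}{12}$. The covariance is then $\frac{4272-4489}{576}=-\frac{217}{576}$.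

## Partial orders on permutations, and Poisson points

A standard way to find the sign of a covariance is to find a partial order for which one quantity is increasing and the other decreasing, and for which the measure is *positively associated*: any two increasing functions have nonnegative covariance. Let us try this on $S_n$ itself.

Order permutations by sorting adjacent entries: if positions $t,t+1$ of $\pi$ carry $b,a$ with $b>a$, replace them by $a,b$ and call the result larger. This is a good order for our two quantities. An increasing subsequence of $\pi$ uses at most one of these two entries, and it is still an increasing subsequence after the swap; so LIS does not drop. In the same way a decreasing subsequence of the new permutation is decreasing in the old one; so LDS does not rise.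

What fails is association. A sorting step only changes the relative order of the one pair $\{a,b\}$, and it puts $a$ to the left of $b$. So the events "$1$ is left of $2$" and "$2$ is left of $3$" are both increasing. Each has probability $\frac12$, but together they have probability $\frac16<\frac14$. No association theorem can hold for this order once $n\ge3$.

One could add relations, so that there are fewer increasing functions, by allowing a swap of any inverted pair and not only an adjacent one. But then LIS is no longer monotone: swapping $3$ and $1$ in $2\,3\,4\,1$ gives $2\,1\,4\,3$, which has fewer inversions, while LIS drops from $3$ to $2$.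

There is also a warning that fixing $n$ is essential. Replace $n$ by an independent Poisson number of uniform points in the unit square. Given that there are $n$ points, reading their heights from left to right gives a uniform permutation in $S_n$. Adding a point can only create new monotone chains, so LIS and LDS are both nondecreasing functions of the configuration. They are bounded by the number of points, hence square-integrable. The Harris–FKG inequality for Poisson processes (Last–Penrose, *Lectures on the Poisson Process*, Thm 20.4) then gives $\mathrm{Cov}\ge0$, the opposite sign.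

So we leave permutations and work with shapes, at a fixed size.

## Dominance order and the one-step splitting of covariance

Let $S_k(\lambda)=\lambda_1+\dots+\lambda_k$. For $\lambda,\mu\in\mathbb Y_n$ the *dominance order* is
$$\lambda\trianglerighteq\mu\iff S_k(\lambda)\ge S_k(\mu)\ \text{ for all }k\ge1.$$
For instance $(3,1)\trianglerighteq(2,2)\trianglerighteq(2,1,1)$, while $(4,1,1)$ and $(3,3)$ are incomparable: the partial sums are $4,5,6$ and $3,6,6$. The largest element is $(n)$. The smallest is $(1^n)$, since $S_k(\mu)\ge k$ if $k\le\ell(\mu)$ and $S_k(\mu)=n$ otherwise. "Increasing" will always mean weakly increasing for $\trianglerighteq$, and "decreasing" means that the negative is increasing. We write $\mathbb E_n,\mathrm{Cov}_n$ for expectation and covariance under $M_n$.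

The function $R=S_1$ is increasing. The function $C=\ell$ is decreasing: if $\lambda\trianglerighteq\mu$, then $S_{\ell(\mu)}(\lambda)\ge S_{\ell(\mu)}(\mu)=n$, so $\ell(\lambda)\le\ell(\mu)$. The conjecture therefore follows from the second sentence of the next theorem, applied to $R$ and $-C$.

**Theorem 2.** If $F,G:\mathbb Y_n\to\mathbb R$ are increasing, then $\mathrm{Cov}_n(F,G)\ge0$. If $n\ge2$, equality holds if and only if $F$ or $G$ is constant. Consequently, for $n\ge2$:

* (a) $P(R_n\ge a,\,C_n\ge b)<P(R_n\ge a)\,P(C_n\ge b)$ for all $2\le a,b\le n$.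
* (b) $\mathrm{Cov}(\varphi(R_n),\psi(C_n))<0$ for all nondecreasing nonconstant $\varphi,\psi$ on $\{1,\dots,n\}$.
* (c) For $1\le k,l\le n-1$, the maximal size of a union of $k$ increasing subsequences of $\pi$ and the maximal size of a union of $l$ decreasing subsequences have strictly negative covariance.

For $F:\mathbb Y_{n+1}\to\mathbb R$ let
$$UF(\lambda)=\sum_kp_\lambda(k)\,F(\lambda+e_k)\qquad(\lambda\in\mathbb Y_n),$$
the expected value of $F$ after one step from $\lambda$ (non-addable $k$ contribute $0$). Let $\lambda\sim M_n$ and let $\Lambda\sim M_{n+1}$ be the next state. The law of total covariance reads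
$$\mathrm{Cov}_{n+1}(F,G)=\mathbb E_n\big[\mathrm{Cov}(F(\Lambda),G(\Lambda)\mid\lambda)\big]+\mathrm{Cov}_n(UF,UG).\tag{3}$$

The first term is under control for increasing $F,G$, because the states reachable from $\lambda$ form a chain:
$$S_m(\lambda+e_k)-S_m(\lambda+e_l)=\mathbf 1_{m\ge k}-\mathbf 1_{m\ge l}\ge0\quad\text{if }k<l,$$
so $\lambda+e_k\trianglerighteq\lambda+e_l$ for $k<l$. Writing $F_k=F(\lambda+e_k)$ and $G_k=G(\lambda+e_k)$, we have
$$\mathrm{Cov}(F(\Lambda),G(\Lambda)\mid\lambda)=\tfrac12\sum_{k,l}p_\lambda(k)p_\lambda(l)(F_k-F_l)(G_k-G_l)\ge0,\tag{4}$$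
since on a chain the two differences never have opposite signs. This is Chebyshev's inequality.

The second term is where a direct induction stops. Suppose we only want $\mathrm{Cov}(R,C)$, and only assume its sign at size $n$. The second term is not $\mathrm{Cov}_n(R,C)$ but $\mathrm{Cov}_n(UR,UC)$, where $UR(\lambda)=R(\lambda)+p_\lambda(1)$. The correction $p_\lambda(1)$ pulls the wrong way: at $n=2$ it is $\frac13$ at $(2)$ and $\frac23$ at $(1,1)$, so it is not increasing. Yet $UR$ itself takes the values $2+\frac13=\frac73$ and $1+\frac23=\frac53$, and is increasing. So the hypothesis to carry through the induction is the one about all increasing functions, and the statement to prove is this: if $F$ is increasing, so is $UF$. The next three sections prove it.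

## Moving one box down

We want to compare $UF(\lambda)$ and $UF(\mu)$ for $\lambda\trianglerighteq\mu$. This lemma lets us assume that $\lambda$ and $\mu$ differ by the move of a single box.

**Lemma 3.** If $\lambda\trianglerighteq\mu$ and $\lambda\ne\mu$ in $\mathbb Y_n$, there are $i<j$ such that $\kappa=\lambda-e_i+e_j$ is a partition and $\lambda\trianglerighteq\kappa\trianglerighteq\mu$. Hence $\lambda$ and $\mu$ are joined by a finite chain of such moves, all of whose members lie in the dominance interval between $\mu$ and $\lambda$.

**Proof.** Let $D_k=S_k(\lambda)-S_k(\mu)\ge0$. Let $a=\min\{k:D_k>0\}$ and $b=\min\{k>a:D_k=0\}$; the latter exists because $D_n=0$ and $a<n$. Since $D_{a-1}=0<D_a$, we have $\lambda_a>\mu_a$. Since $D_{b-1}>0=D_b$, we have $\lambda_b<\mu_b$. So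
$$\lambda_a>\mu_a\ge\mu_b>\lambda_b,\qquad\text{hence}\qquad\lambda_a-\lambda_b\ge2.$$
Let $i$ be the last index with $\lambda_i=\lambda_a$, and $j$ the first index with $\lambda_j=\lambda_b$. Then $a\le i<j\le b$.

To see that $\kappa$ is a partition: row $i$ loses a box, and $\lambda_i>\lambda_{i+1}$; row $j$ gains one, and $\lambda_{j-1}>\lambda_j$. If $j>i+1$ these two facts suffice. If $j=i+1$ we need $\lambda_i-1\ge\lambda_j+1$, which is $\lambda_i-\lambda_j\ge2$.

Finally $S_k(\kappa)=S_k(\lambda)-\mathbf 1_{i\le k<j}$. For $i\le k<j$ we have $a\le k<b$, so $D_k\ge1$ and $S_k(\kappa)\ge S_k(\mu)$. Hence $\lambda\trianglerighteq\kappa\trianglerighteq\mu$, and $\kappa\ne\lambda$. Repeat with $\kappa$ in place of $\lambda$ until $\mu$ is reached; this ends because $\mathbb Y_n$ is finite and each step goes strictly down. $\square$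

## How the transition probabilities react to a one-box move

Let $\mu=\lambda-e_i+e_j$ with $i<j$. If we can couple a step $\lambda\to\lambda+e_k$ with a step $\mu\to\mu+e_l$ so that always $\lambda+e_k\trianglerighteq\mu+e_l$, we are done. Lower row indices give larger diagrams, so the simplest hope is a coupling with $k\le l$ always. That would require $P(k\le r)\ge P(l\le r)$ for every $r$. This already fails for $\lambda=(2)$, $\mu=(1,1)$: there $P(k\le1)=\frac13$ and $P(l\le1)=\frac23$. A coupling must use the pair $k=2,\ l=1$. But here this pair does no harm, as $\lambda+e_2=(2,1)=\mu+e_1$. The box moved from row $i$ to row $j$ leaves some slack between those rows. So between rows $i$ and $j$ we shall need no information at all, while above row $i$ and below row $j$ the comparison must go the right way. That is the next lemma.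

First we need a formula. Frobenius' formula states that for any $L\ge\ell(\lambda)$, with $l_i=\lambda_i+L-i$ for $1\le i\le L$,
$$f_\lambda=n!\,\frac{\prod_{i<j}(l_i-l_j)}{\prod_il_i!}.$$
Take $L=n+1$, so that every addable row of $\lambda\in\mathbb Y_n$ is at most $\ell(\lambda)+1\le L$. Adding a box in row $k$ replaces $l_k$ by $l_k+1$ and $n!$ by $(n+1)!$. Dividing by $(n+1)f_\lambda$ gives, for $1\le k\le L$,
$$p_\lambda(k)=\frac1{l_k+1}\prod_{h\ne k}\frac{l_k+1-l_h}{l_k-l_h}=\frac1{l_k+1}\prod_{h\ne k}\Big(1+\frac1{l_k-l_h}\Big).\tag{5}$$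
If $k\le L$ is not addable, then $k\ge2$ and $\lambda_{k-1}=\lambda_k$, so $l_{k-1}=l_k+1$ and the right side is $0$, as it should be. As an example, $\lambda=(2,2)$ has $L=5$ and $(l_1,\dots,l_5)=(6,5,2,1,0)$. So $p_\lambda(1)=\frac17\cdot2\cdot\frac54\cdot\frac65\cdot\frac76=\frac12$, which agrees with $f_{(3,2)}/(5f_{(2,2)})=\frac5{10}$.

**Lemma 4.** Let $\lambda$ and $\mu=\lambda-e_i+e_j$ $(i<j)$ be partitions of $n$. Then
$$p_\lambda(k)\ge p_\mu(k)\ \text{ for }k<i,\qquad p_\lambda(k)\le p_\mu(k)\ \text{ for }k>j.$$

**Proof.** For $k>n+1$ both sides are $0$. For $k\le n+1$ use (5) with $L=n+1$ for both partitions. (Note $j\le n$, since $\mu_j\ge1$.) With $m_h=\mu_h+L-h$ we have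
$$m_i=l_i-1,\qquad m_j=l_j+1,\qquad m_h=l_h\ \text{ otherwise}.$$
Both sequences are strictly decreasing, so also $m_i>m_j$.

**Step 1: isolate the factors that change.** Fix $k\notin\{i,j\}$ and put $a=l_k=m_k$. In (5), $p_\lambda(k)$ and $p_\mu(k)$ share the factor
$$\frac1{a+1}\prod_{h\ne i,j,k}\Big(1+\frac1{a-l_h}\Big).$$
It is $\ge0$, because each $a-l_h$ is a nonzero integer and $1+\frac1d\ge0$ for every nonzero integer $d$. It remains to compare the products of the two factors with $h=i,j$.

**Step 2: rows above, $k<i$.** Let $u=a-l_i\ge1$ and $v=a-l_j$. The changed factors are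
$$\Big(1+\frac1u\Big)\Big(1+\frac1v\Big)=1+\frac{u+v+1}{uv}\ \text{ for }\lambda,\qquad\Big(1+\frac1{u+1}\Big)\Big(1+\frac1{v-1}\Big)=1+\frac{u+v+1}{(u+1)(v-1)}\ \text{ for }\mu.$$
From $m_i>m_j$ we get $a-m_i<a-m_j$, that is, $u+1<v-1$. Hence $(u+1)(v-1)=uv+(v-u-1)>uv>0$, and the product for $\lambda$ is the larger one.

**Step 3: rows below, $k>j$.** Let $s=l_j-a\ge1$ and $t=l_i-a$. The changed factors are
$$\Big(1-\frac1s\Big)\Big(1-\frac1t\Big)=1-\frac{s+t-1}{st}\ \text{ for }\lambda,\qquad\Big(1-\frac1{s+1}\Big)\Big(1-\frac1{t-1}\Big)=1-\frac{s+t-1}{(s+1)(t-1)}\ \text{ for }\mu.$$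
Now $m_j-a<m_i-a$ gives $s+1<t-1$, so $(s+1)(t-1)=st+(t-s-1)>st>0$. Since $s+t-1>0$, the product for $\lambda$ is the smaller one. $\square$

Example: $\lambda=(2,2)$ and $\mu=(2,1,1)$, so $i=2$, $j=3$. From $f_{(2,2)}=2$ and $f_{(3,2)}=f_{(2,2,1)}=5$ we get $p_\lambda(1)=p_\lambda(3)=\frac12$. From $f_{(2,1,1)}=3$, $f_{(3,1,1)}=6$ and $f_{(2,1,1,1)}=4$ we get $p_\mu(1)=\frac25$, $p_\mu(2)=\frac13$, $p_\mu(4)=\frac4{15}$. Indeed $\frac12\ge\frac25$ in row $1$, and $0\le\frac4{15}$ in row $4$.

## Coupling two growth steps

**Proposition 5.** If $F:\mathbb Y_{n+1}\to\mathbb R$ is increasing, then $UF:\mathbb Y_n\to\mathbb R$ is increasing.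

**Proof.** By Lemma 3 it suffices to show $UF(\lambda)\ge UF(\mu)$ when $\mu=\lambda-e_i+e_j$ with $i<j$.

**Step 1: which pairs of new boxes keep the order.** For $k$ addable for $\lambda$ and $l$ addable for $\mu$,
$$S_m(\lambda+e_k)-S_m(\mu+e_l)=\mathbf 1_{i\le m<j}+\mathbf 1_{m\ge k}-\mathbf 1_{m\ge l}.$$
If $k\le l$ this is $\ge0$ for all $m$. If $l<k$, the last two terms equal $-\mathbf 1_{l\le m<k}$, and this is compensated by the first term when $i\le l<k\le j$. So
$$\lambda+e_k\trianglerighteq\mu+e_l\quad\text{if }k\le l,\ \text{ or if }\ i\le l<k\le j.\tag{6}$$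

**Step 2: the coupling.** We build a joint law of $(k,l)$ with marginals $p_\lambda$ and $p_\mu$. Split the rows into $A=\{k<i\}$, $B=\{i,\dots,j\}$ and $D=\{k>j\}$. On the diagonal, put mass $p_\mu(k)$ on $(k,k)$ for $k\in A$, and mass $p_\lambda(k)$ on $(k,k)$ for $k\in D$. By Lemma 4 these masses do not exceed either marginal. What is left of the two marginals is
$$r(k)=\begin{cases}p_\lambda(k)-p_\mu(k)&k\in A\\p_\lambda(k)&k\in B\\0&k\in D\end{cases}\qquad\qquad s(l)=\begin{cases}0&l\in A\\p_\mu(l)&l\in B\\p_\mu(l)-p_\lambda(l)&l\in D.\end{cases}$$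
Both are nonnegative and have the same total $T=1-\sum_Ap_\mu-\sum_Dp_\lambda$. If $T>0$, add mass $r(k)s(l)/T$ on each pair $(k,l)$; if $T=0$ there is nothing to add. Adding up, the marginals are $p_\lambda$ and $p_\mu$.

**Step 3: every pair that is used keeps the order.** Since the marginals are right, a pair $(k,l)$ of positive mass has $k$ addable for $\lambda$ and $l$ addable for $\mu$. Diagonal pairs have $k=l$. A residual pair has $k\in A\cup B$ and $l\in B\cup D$. If $k\in A$ or $l\in D$, then $k<l$. Otherwise $k,l\in B$, and either $k\le l$ or $i\le l<k\le j$. In every case (6) gives $\lambda+e_k\trianglerighteq\mu+e_l$.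

**Step 4: conclusion.** Taking expectations under the coupling, $UF(\lambda)-UF(\mu)=\mathbb E[F(\lambda+e_k)-F(\mu+e_l)]\ge0$. $\square$

In the example $\lambda=(2,2)$, $\mu=(2,1,1)$ the diagonal carries mass $\frac25$ at $(1,1)$. The residuals are $r(1)=\frac1{10}$, $r(3)=\frac12$ and $s(2)=\frac13$, $s(4)=\frac4{15}$, each of total $\frac35$. The pairs $(1,2),(1,4),(3,4)$ have $k\le l$. The remaining pair $(3,2)$ leads to $(2,2,1)$ from both sides.

## Positive association, and the sign of the covariance

**Proposition 6.** If $F,G$ are increasing on $\mathbb Y_n$, then $\mathrm{Cov}_n(F,G)\ge0$.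

**Proof.** Induct on $n$. For $n=1$ there is one partition and the covariance is $0$. Suppose the claim holds for $n$, and let $F,G$ be increasing on $\mathbb Y_{n+1}$. In (3) the first term is $\ge0$ by (4). By Proposition 5, $UF$ and $UG$ are increasing on $\mathbb Y_n$, so the second term is $\ge0$ by the induction hypothesis. $\square$

This gives $\mathrm{Cov}(R_n,C_n)\le0$. For strict negativity, and for Theorem 1, we compute the first term of (3) exactly.

**Proof of Theorem 1.**

**Step 1: the last box gives a strictly negative term.** Let $n\ge1$, $\lambda\sim M_n$, and let $\Lambda$ be the next state. Then $R(\Lambda)=R(\lambda)+\xi$ and $C(\Lambda)=C(\lambda)+\eta$, where $\xi$ indicates that the box goes to row $1$, and $\eta$ that it goes to row $\ell(\lambda)+1$. Since $\ell(\lambda)\ge1$, these are different rows, and $\xi\eta=0$. Put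
$$p=p_\lambda(1)>0,\qquad q=p_\lambda(\ell(\lambda)+1)>0;$$
both rows are always addable. Given $\lambda$, the covariance of $R(\Lambda)$ and $C(\Lambda)$ is $\mathbb E[\xi\eta\mid\lambda]-pq=-pq$. By (3),
$$\mathrm{Cov}(R_{n+1},C_{n+1})=-\mathbb E_n[pq]+\mathrm{Cov}_n(UR,UC).$$
Since $R$ and $-C$ are increasing, so are $UR$ and $-UC$ by Proposition 5, and Proposition 6 gives $\mathrm{Cov}_n(UR,UC)\le0$. Hence
$$\mathrm{Cov}(R_{n+1},C_{n+1})\le-\mathbb E_n[pq]<0\qquad(n\ge1).\tag{7}$$
This already proves the conjecture. The remaining steps bound $\mathbb E_n[pq]$ from below.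

**Step 2: lower bounds for $p$ and $q$.** By the hook length formula, $f_\lambda=n!/\prod h$, the product running over the hook lengths of $\lambda$, so $p$ is the ratio of the hook products of $\lambda$ and $\lambda+e_1$. The new box, at the end of row $1$, has hook length $1$ and is alone in its column. So it lengthens by $1$ the hooks of the other boxes of row $1$ and changes no other hook. Therefore
$$p=\prod_{j=1}^{\lambda_1}\frac{h_{1j}}{h_{1j}+1}.$$
The hook of the box $(1,j)$ contains that box and the $\lambda_1-j$ boxes to its right, so $h_{1j}\ge\lambda_1-j+1$. As $x\mapsto\frac x{x+1}$ is increasing,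
$$p\ge\prod_{i=1}^{\lambda_1}\frac i{i+1}=\frac1{\lambda_1+1}.$$
Transposing diagrams preserves $f$ and turns a new bottom row into a longer first row, so $q=p_{\lambda'}(1)\ge\frac1{\lambda_1'+1}$. Thus $pq\ge\frac1{(1+R)(1+C)}$.

**Step 3: Jensen.** The function $(x,y)\mapsto\frac1{(1+x)(1+y)}$ on $[0,\infty)^2$ is the exponential of the convex function $-\log(1+x)-\log(1+y)$, hence convex. Also $\mathbb ER_n=\mathbb EC_n$, since $M_n$ is invariant under transposition. Jensen's inequality gives
$$\mathbb E_n[pq]\ge\frac1{(1+\mathbb ER_n)(1+\mathbb EC_n)}=\frac1{(1+\mathbb ER_n)^2}.$$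
With (7) this is the first inequality of Theorem 1.

**Step 4: an upper bound for $\mathbb ER_n$.** Along the growth process the expected increment of $R$ from time $m$ to $m+1$ is $\mathbb E_m[p_\lambda(1)]$. By Cauchy–Schwarz,
$$\mathbb ER_{m+1}-\mathbb ER_m=\sum_{\lambda\in\mathbb Y_m}\frac{f_\lambda^2}{m!}\cdot\frac{f_{\lambda+e_1}}{(m+1)f_\lambda}=\sum_{\lambda\in\mathbb Y_m}\frac{f_\lambda f_{\lambda+e_1}}{(m+1)!}\le\frac{\sqrt{m!}\,\sqrt{(m+1)!}}{(m+1)!}=\frac1{\sqrt{m+1}}.$$
Here we used $\sum_\lambda f_\lambda^2=m!$ and $\sum_\lambda f_{\lambda+e_1}^2\le(m+1)!$, the latter because $\lambda\mapsto\lambda+e_1$ is injective. Since $\mathbb ER_1=1$,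
$$\mathbb ER_n\le\sum_{k=1}^n\frac1{\sqrt k}\le1+\int_1^n\frac{dx}{\sqrt x}=2\sqrt n-1.$$
So $1+\mathbb ER_n\le2\sqrt n$ and $(1+\mathbb ER_n)^{-2}\ge\frac1{4n}$.

**Step 5: the case $n=1$.** Here $\mathbb ER_1=1$, so both bounds equal $-\frac14$, and $\mathrm{Cov}(R_2,C_2)=-\frac14$ as computed by hand above. $\blacksquare$

## Strict association for all increasing functions

**Proof of Theorem 2.** Nonnegativity is Proposition 6, and the covariance with a constant is $0$. It remains to show that $\mathrm{Cov}_n(F,G)>0$ whenever $n\ge2$ and $F,G$ are increasing and nonconstant. We induct on $n$.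

**Step 1: $n=2$.** The measure $M_2$ is uniform on the two partitions $(2)\trianglerighteq(1,1)$, so
$$\mathrm{Cov}_2(F,G)=\tfrac14\big(F(2)-F(1,1)\big)\big(G(2)-G(1,1)\big)>0.$$

**Step 2: from $n$ to $n+1$, $n\ge2$.** By (3) and (4), $\mathrm{Cov}_{n+1}(F,G)\ge\mathrm{Cov}_n(UF,UG)$, and $UF,UG$ are increasing by Proposition 5. To apply the induction hypothesis we need that $U$ turns nonconstant increasing functions into nonconstant ones. Let $F$ be increasing on $\mathbb Y_{n+1}$. Since $n\ge2$, we have $(n,1)\trianglerighteq(2,1^{n-1})$ (with equality for $n=2$), so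
$$F((n+1))\ge F((n,1))\ge F((2,1^{n-1}))\ge F((1^{n+1})).$$
The value $UF((n))$ is a mean of the first two numbers, and $UF((1^n))$ is a mean of the last two, in both cases with positive weights. Suppose $UF((n))=UF((1^n))$. From
$$UF((n))\ge F((n,1))\ge F((2,1^{n-1}))\ge UF((1^n))$$
we see that all these numbers are equal. As the weights are positive, $F((n+1))=F((n,1))$ and $F((2,1^{n-1}))=F((1^{n+1}))$. So $F$ takes the same value at the maximum and at the minimum of $\mathbb Y_{n+1}$, and is constant. Hence if $F$ is nonconstant, so is $UF$, and likewise for $G$. The induction hypothesis gives $\mathrm{Cov}_n(UF,UG)>0$.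

**Step 3: consequences (a) and (b).** At $(n)$ we have $R=n$, $C=1$; at $(1^n)$ we have $R=1$, $C=n$. For (a) take $F=\mathbf 1\{R\ge a\}$ and $G=-\mathbf 1\{C\ge b\}$. Both are increasing, and nonconstant since $2\le a,b\le n$. So $-\mathrm{Cov}(\mathbf 1\{R\ge a\},\mathbf 1\{C\ge b\})>0$. For (b) take $F=\varphi(R)$ and $G=-\psi(C)$. They are increasing, and nonconstant since $\varphi(1)<\varphi(n)$ and $\psi(1)<\psi(n)$.

**Step 4: consequence (c).** Greene's theorem says that the maximal size of a union of $k$ increasing subsequences of $\pi$ is $S_k(\lambda)$, and that the maximal size of a union of $l$ decreasing subsequences is $S_l(\lambda')$, where $\lambda$ is the shape of $P(\pi)$. The function $S_k$ is increasing by definition. The function $\lambda\mapsto S_l(\lambda')$ is decreasing, because conjugation reverses dominance. To check this, by Lemma 3 it is enough to treat $\kappa=\lambda-e_i+e_j$ with $i<j$. The box leaves column $c=\lambda_i$ and arrives in column $c'=\lambda_j+1$. Since $\kappa_i\ge\kappa_j$, we have $c'\le c-1$. So $\kappa'=\lambda'-e_c+e_{c'}$ with $c'<c$,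 and $\kappa'\trianglerighteq\lambda'$.

Finally, $S_k(\lambda)$ is $n$ at $(n)$ and $k$ at $(1^n)$, while $S_l(\lambda')$ is $l$ at $(n)$ and $n$ at $(1^n)$. For $k,l\le n-1$ both are nonconstant, so $S_k(\lambda)$ and $-S_l(\lambda')$ have strictly positive covariance. $\blacksquare$

## Growth weighted by the content of the new box, and random words

The *content* of a box in row $k$ and column $c$ is $c-k$. A box added to row $k$ of $\lambda$ has content $\lambda_k+1-k$. Lemma 4 compares the same row $k$ in $\lambda$ and $\mu$ only when $\lambda_k=\mu_k$. There the new box has the same content for both, so a weight depending on the content passes through the whole argument. Call $\mathbb S\subset\mathbb Y_m$ *convex* if $\lambda,\mu\in\mathbb S$ and $\lambda\trianglerighteq\kappa\trianglerighteq\mu$ imply $\kappa\in\mathbb S$. For example, $\{\lambda\in\mathbb Y_m:\ell(\lambda)\le N\}$ is convex when it contains $\mu$ and $\kappa\trianglerighteq\mu$, since then $\ell(\kappa)\le\ell(\mu)\le N$.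

**Theorem 7.** Let $w_m:\mathbb Z\to\mathbb R$ and $\mathbb S_m\subset\mathbb Y_m$ $(m\ge1)$ satisfy the following. First, $\mathbb S_1=\mathbb Y_1$ and each $\mathbb S_m$ is convex for dominance. Second, for $\lambda\in\mathbb S_m$ the numbers
$$\tilde p_\lambda(k)=p_\lambda(k)\,w_m(\lambda_k+1-k)\qquad(k\text{ an addable row of }\lambda)$$
are $\ge0$ and sum to $1$, and $\lambda+e_k\in\mathbb S_{m+1}$ whenever $\tilde p_\lambda(k)>0$. Then for every $n$ the law at time $n$ of the Markov chain started at $(1)$ with transitions $\tilde p$ satisfies $\mathrm{Cov}(F,G)\ge0$ for all increasing $F,G$ on $\mathbb S_n$.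

With $w_m\equiv1$ and $\mathbb S_m=\mathbb Y_m$ this is Proposition 6.

**Proof.** Put $\tilde p_\lambda(k)=0$ for non-addable $k$, and for $F$ on $\mathbb S_{m+1}$ let $\tilde UF(\lambda)=\sum_k\tilde p_\lambda(k)F(\lambda+e_k)$, the sum running over $k$ with $\tilde p_\lambda(k)>0$.

**Step 1: reduction to one-box moves inside $\mathbb S_m$.** We show that $\tilde UF$ is increasing on $\mathbb S_m$ if $F$ is increasing on $\mathbb S_{m+1}$. Given $\lambda\trianglerighteq\mu$ in $\mathbb S_m$, the chain of Lemma 3 lies between $\mu$ and $\lambda$, so by convexity it lies in $\mathbb S_m$. It suffices to treat $\lambda$ and $\mu=\lambda-e_i+e_j$, $i<j$, both in $\mathbb S_m$.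

**Step 2: Lemma 4 holds for $\tilde p$.** Let $k<i$ or $k>j$. Then $\lambda_k=\mu_k$, so the same weight $w=w_m(\lambda_k+1-k)$ occurs for $\lambda$ and for $\mu$. If $k$ is addable for neither, both $\tilde p_\lambda(k)$ and $\tilde p_\mu(k)$ are $0$. If $k$ is addable for one of them, then the corresponding $p$ is positive while $\tilde p\ge0$; hence $w\ge0$. Moreover $\tilde p_\lambda(k)=w\,p_\lambda(k)$ and $\tilde p_\mu(k)=w\,p_\mu(k)$, since $p$ vanishes at non-addable rows. Multiplying Lemma 4 by $w$ gives $\tilde p_\lambda(k)\ge\tilde p_\mu(k)$ for $k<i$ and $\tilde p_\lambda(k)\le\tilde p_\mu(k)$ for $k>j$.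

**Step 3: coupling.** Steps 2 and 3 of the proof of Proposition 5 used only that both laws are probability measures on addable rows and that Lemma 4 holds. With $\tilde p$ in place of $p$ they give a coupling of $k\sim\tilde p_\lambda$ and $l\sim\tilde p_\mu$ with $\lambda+e_k\trianglerighteq\mu+e_l$ for every pair of positive mass. For such a pair $\tilde p_\lambda(k)>0$ and $\tilde p_\mu(l)>0$, so both diagrams lie in $\mathbb S_{m+1}$, where $F$ is defined. Hence $\tilde UF(\lambda)\ge\tilde UF(\mu)$.

**Step 4: induction.** At time $1$ the law is a point mass. For the step from $m$ to $m+1$, the splitting (3) holds for this chain with $\tilde U$ in place of $U$. Given $\lambda$, the next state lies in the chain of the diagrams $\lambda+e_k$, so the conditional covariance is $\ge0$ as in (4). The other term is $\mathrm{Cov}(\tilde UF,\tilde UG)$ at time $m$, which is $\ge0$ by Steps 1–3 and the induction hypothesis. $\square$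

For words we recall four textbook facts. Let $s_\lambda(1^N)$ be the number of semistandard tableaux of shape $\lambda$ with entries in $[N]=\{1,\dots,N\}$; it is positive exactly when $\ell(\lambda)\le N$. The RSK correspondence is a bijection between words in $[N]^n$ and pairs consisting of a semistandard tableau with entries in $[N]$ and a standard tableau, of the same shape $\lambda\vdash n$. Under it $\lambda_1$ and $\ell(\lambda)$ are the lengths of the longest weakly increasing and the longest strictly decreasing subsequence. Pieri's rule gives $\sum_{\Lambda=\lambda+\square}s_\Lambda(1^N)=N\,s_\lambda(1^N)$. The hook-content formula is $s_\lambda(1^N)=\frac{f_\lambda}{|\lambda|!}\prod_{\square\in\lambda}(N+c(\square))$, where $c(\square)$ is the content.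

**Corollary 8.** Let $N,n\ge2$, and let $W$ be uniform in $[N]^n$. Let $R$ be the length of the longest weakly increasing subsequence of $W$ and $C$ that of the longest strictly decreasing one. Then $\mathrm{Cov}(R,C)<0$.

For $N=n=2$: the words $11,12,22$ have $(R,C)=(2,1)$, and $21$ has $(1,2)$. So the covariance is $2-\frac74\cdot\frac54=-\frac3{16}$.

**Proof.**

**Step 1: the growth process for words.** By RSK, $R=\lambda_1$ and $C=\ell(\lambda)$, where $\lambda$ has law $f_\lambda s_\lambda(1^N)/N^n$ on $\mathbb S_n=\{\lambda\in\mathbb Y_n:\ell(\lambda)\le N\}$. This set is convex, as noted above, and $\mathbb S_1=\mathbb Y_1$. For $\lambda\in\mathbb S_m$, Pieri's rule shows that the numbers $\frac{s_\Lambda(1^N)}{N\,s_\lambda(1^N)}$, $\Lambda=\lambda+\square$, are nonnegative and sum to $1$; take them as transition probabilities. They vanish when $\ell(\Lambda)=N+1$, so the process stays in the sets $\mathbb S_m$. They carry the law at time $m$ to the law at time $m+1$: for $\Lambda\in\mathbb S_{m+1}$, every $\lambda=\Lambda-\square$ is in $\mathbb S_m$, and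
$$\sum_{\lambda=\Lambda-\square}\frac{f_\lambda s_\lambda(1^N)}{N^m}\cdot\frac{s_\Lambda(1^N)}{N\,s_\lambda(1^N)}=\frac{s_\Lambda(1^N)}{N^{m+1}}\sum_{\lambda=\Lambda-\square}f_\lambda=\frac{f_\Lambda s_\Lambda(1^N)}{N^{m+1}}.$$
At time $1$ the law is the point mass at $(1)$.

**Step 2: the transitions have the form required in Theorem 7.** By the hook-content formula, for $\Lambda=\lambda+e_k$ with $k$ addable and $c=\lambda_k+1-k$,
$$\frac{s_\Lambda(1^N)}{N\,s_\lambda(1^N)}=\frac{f_\Lambda}{(m+1)f_\lambda}\cdot\frac{N+c}{N}=p_\lambda(k)\Big(1+\frac cN\Big).$$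
So they equal $\tilde p_\lambda(k)$ with $w_m(c)=1+\frac cN$. For $k\le N$ we have $c\ge1-N$ and the weight is positive. For $k=N+1$ we have $c=-N$ and the weight is $0$. All hypotheses of Theorem 7 hold.

**Step 3: strictness.** Let $\lambda$ be the shape at time $n-1\ge1$. As in Step 1 of the proof of Theorem 1, the box added at time $n$ cannot increase both $R$ and $C$. So, given $\lambda$, their conditional covariance at time $n$ is $-\tilde p_\lambda(1)\,\tilde p_\lambda(\ell(\lambda)+1)$. The functions $\tilde UR$ and $-\tilde UC$ are increasing on $\mathbb S_{n-1}$ by Steps 1–3 of the proof of Theorem 7, so $\mathrm{Cov}(\tilde UR,\tilde UC)\le0$ at time $n-1$ by Theorem 7. Hence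
$$\mathrm{Cov}(R,C)\le-\mathbb E\big[\tilde p_\lambda(1)\,\tilde p_\lambda(\ell(\lambda)+1)\big].$$
The first factor is $p_\lambda(1)(1+\lambda_1/N)>0$. The second is $p_\lambda(\ell(\lambda)+1)(1-\ell(\lambda)/N)$, which is $\ge0$, and positive when $\ell(\lambda)<N$. This happens with positive probability: $\lambda=(n-1)$ has one row, $1<N$, and its probability $s_{(n-1)}(1^N)/N^{n-1}$ is positive. So the expectation is positive and $\mathrm{Cov}(R,C)<0$. $\blacksquare$

For $N=n=2$ the state at time $1$ is $(1)$, with $\tilde p(1)=\frac12\cdot\frac32=\frac34$ and $\tilde p(2)=\frac12\cdot\frac12=\frac14$. The bound $-\frac3{16}$ agrees with the value found by hand.
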